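# Fitting height and the zeros of one irreducible character

## 1. The chief factor where a character breaks, and the characters $e_x$

All groups are finite. We write $x^t=t^{-1}xt$ and $[x,y]=x^{-1}y^{-1}xy$.

Let $G$ be a solvable group and let $\chi\in\operatorname{Irr}(G)$ be non-linear, that is, $\chi(1)>1$. Run down a chief series of $G$. At the top the restriction of $\chi$ is irreducible; at the bottom, on the trivial subgroup, it is $\chi(1)$ copies of the trivial character, hence reducible. So there is a chief factor
$$V:=L/N,\qquad |V|=q=p^d,$$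
such that $\theta:=\chi_L$ is irreducible while $\chi_N$ is reducible. We fix $L,N,V,\theta$. Here $V$ is an elementary abelian $p$-group on which $G$ acts irreducibly and $L$ acts trivially. Put $V^*=\operatorname{Irr}(L/N)$.

**Step 1: $\chi$ vanishes on all of $L\setminus N$.** The character $\theta$ is $G$-invariant. Isaacs, *Character Theory of Finite Groups*, 6.18, says: if $L/N$ is an abelian chief factor of $G$ and $\theta\in\operatorname{Irr}(L)$ is $G$-invariant, then $\theta_N$ is irreducible, or $\theta_N=e\varphi$ with $\varphi\in\operatorname{Irr}(N)$ and $e^2=|L:N|$, or $\theta_N$ is a sum of $|L:N|$ distinct irreducible characters. The first case is excluded. In the second, $\theta$ occurs $e$ times in $\varphi^L$, and $\varphi^L(1)=q\,\theta(1)/e=e\,\theta(1)$, so $\varphi^L=e\theta$. In the third, the constituents $\varphi_i$ are $L$-conjugate, so $\varphi_1(1)=\theta(1)/q$; since $\theta$ occurs in $\varphi_1^L$, which has degree $\theta(1)$, we get $\varphi_1^L=\theta$. A character induced from a normal subgroup $N$ vanishes off $N$. Therefore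
$$\chi(x)=0\ \text{ for all } x\in L\setminus N,\qquad \theta\lambda=\theta\ \text{ for all }\lambda\in V^*. \tag{1}$$

**Step 2: a linear character $e_x$ for every $x\in G$.** For $x\in G$ let $\Lambda_x$ be the group of $x$-invariant elements of $V^*$. It depends only on $xL$. Let $\lambda\in\Lambda_x$ and $\hat G=L\langle x\rangle$. Since $\lambda$ is invariant in $\hat G$ and $\hat G/L$ is cyclic, $\lambda$ extends to a linear character $\hat\lambda$ of $\hat G$ (Isaacs 11.22). Both $\chi_{\hat G}$ and $\chi_{\hat G}\hat\lambda$ are extensions of $\theta=\theta\lambda$. By Gallagher (Isaacs 6.17), the extensions of $\theta$ to $\hat G$ are the characters $\chi_{\hat G}\beta$ with $\beta\in\operatorname{Irr}(\hat G/L)$, and different $\beta$ give different characters. So $\chi_{\hat G}\hat\lambda=\chi_{\hat G}\beta$ for one $\beta$, and $\tilde\lambda:=\hat\lambda\beta^{-1}$ is an extension of $\lambda$ with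
$$\chi_{\hat G}\tilde\lambda=\chi_{\hat G}. \tag{2}$$
It is the only one: two such extensions differ by some $\beta\in\operatorname{Irr}(\hat G/L)$ with $\chi_{\hat G}\beta=\chi_{\hat G}$, so $\beta=1$. If $\lambda,\mu\in\Lambda_x$, then $\tilde\lambda\tilde\mu$ extends $\lambda\mu$ and satisfies (2), so $\widetilde{\lambda\mu}=\tilde\lambda\tilde\mu$. Hence
$$e_x(\lambda):=\tilde\lambda(x)$$
defines a linear character $e_x\in\operatorname{Irr}(\Lambda_x)$. It has four properties.

1. If $e_x\neq 1$, then $\chi(x)=0$. Indeed, choose $\lambda$ with $\tilde\lambda(x)\ne1$ and evaluate (2) at $x$.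
2. The map $x\mapsto(xL,e_x)$ is $G$-equivariant, because $\chi$ is a class function and $\tilde\lambda$ is unique: $\Lambda_{x^h}=(\Lambda_x)^h$ and $e_{x^h}(\lambda^h)=e_x(\lambda)$.
3. For $l\in L$ we have $e_{xl}(\lambda)=e_x(\lambda)\lambda(l)$, since $L\langle xl\rangle=L\langle x\rangle$ and the extension $\tilde\lambda$ is the same.
4. On each coset $xL$, every character of $\Lambda_x$ occurs as some $e_{xl}$. Indeed $V\cong\operatorname{Irr}(V^*)$ by evaluation, and restriction to the subgroup $\Lambda_x$ is surjective; so every character of $\Lambda_x$ has the form $\lambda\mapsto\lambda(l)$, and property 3 applies.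

**Example.** Let $G=\operatorname{GL}_2(3)$ and let $\chi$ be a faithful irreducible character of degree $2$. Its restrictions to $\operatorname{SL}_2(3)$ and to $Q_8$ are irreducible, and its restriction to $Z=Z(Q_8)$ is twice a character. So $L=Q_8$, $N=Z$, $q=4$, $e=2$. The six elements of order $4$ form $L\setminus N$, and $\chi$ vanishes there. Let $x$ be a non-central involution. It acts on $V$ as a transvection, so $\Lambda_x=\{1,\lambda\}$. The coset $xL$ lies in a Sylow $2$-subgroup, which is semidihedral of order $16$, and consists of four involutions and four elements of order $8$. On an element of order $8$ the value of $\chi$ is $\pm(\zeta+\zeta^3)=\pm i\sqrt2\ne0$, with $\zeta$ a primitive eighth root of unity; so $e=1$ there by property 1. By property 4 the non-trivial character of $\Lambda_x$ must occur on $xL$, so by equivariance it occurs on the involutions, and $\chi$ vanishes on them. This is correct: a non-central involution has eigenvalues $1,-1$. On elements of order $1,2$ (central), $3,6$ the values of $\chi$ are $2,-2,-1,1$. So $\chi$ vanishes on exactly two classes: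 one inside $L$, and one outside $L$ that $e_x$ sees.

The purpose of the construction is the following. If $\chi$ has few classes of zeros, then by (1) the set $L\setminus N$ consists of few $G$-classes, and by properties 1–4 there are few orbits on pairs $(gL,\eta)$ with $1\ne\eta\in\operatorname{Irr}(\Lambda_g)$. From these two facts we shall bound the Fitting height of $G$.

## 2. A bound for the Fitting height by the number of zero classes

For non-abelian $G$ and $\chi\in\operatorname{Irr}(G)$ let $m(\chi)$ be the number of conjugacy classes on which $\chi$ vanishes, and let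
$$n(G)=\min\{m(\chi)\mid\chi\in\operatorname{Irr}(G),\ \chi(1)>1\}.$$
By Burnside's theorem a non-linear irreducible character vanishes somewhere, so $n(G)\ge1$. The Fitting height $h(G)$ of a solvable group is the length $h$ of its Fitting series $1=F_0(G)<F_1(G)<\cdots<F_h(G)=G$ with $F_{i+1}(G)/F_i(G)=F(G/F_i(G))$. Conjecture G of "On the number of conjugacy classes of zeros of characters" (https://www.uv.es/amoquin/20.pdf) says that the Fitting height of a solvable group $G$ is bounded in terms of $n(G)$. It is true.

**Theorem.** There is a function $f:\mathbb N\to\mathbb N$ such that if $G$ is a finite solvable group and $\chi\in\operatorname{Irr}(G)$ is non-linear and vanishes on at most $n$ conjugacy classes of $G$, then the Fitting height of $G$ is at most $f(n)$. In particular $h(G)\le f(n(G))$ for every non-abelian finite solvable group $G$.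

**Small cases.** For $S_3$, of Fitting height $2$, the character of degree $2$ vanishes only on the transpositions, so $n(S_3)=1$; here $L=S_3$, $N=A_3$. For $S_4$, of Fitting height $3$, a character of degree $3$ takes the values $3,\pm1,-1,0,\mp1$ on the identity, transpositions, double transpositions, $3$-cycles and $4$-cycles. It vanishes only on the $3$-cycles, so $n(S_4)=1$. Its restriction to $A_4$ is irreducible and its restriction to the Klein group $V_4$ is a sum of three distinct characters; so $L=A_4$, $N=V_4$, $q=3$, and $L\setminus N$ is the single class of $3$-cycles.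

**An example with $q$ unbounded.** Let $p$ be an odd prime and let $G=C_2\wr\operatorname{AGL}_1(p)=N\rtimes(\mathbb F_p\rtimes\mathbb F_p^\times)$, where $N=C_2^p$ has its coordinates indexed by $\mathbb F_p$. Let $\varphi\in\operatorname{Irr}(N)$ be non-trivial on the coordinate $0$ only, extend it to $N\rtimes\mathbb F_p^\times$ trivially on $\mathbb F_p^\times$, and induce to $G$. The result $\chi$ has degree $p$, and it is irreducible because its restriction to $N$ is the sum of the $p$ distinct $G$-conjugates of $\varphi$. Its value at $ug$ ($u\in N$, $g\in\operatorname{AGL}_1(p)$) is $\sum_j(-1)^{u_j}$ over the fixed points $j$ of $g$. If $g\neq1$ has a fixed point, it has just one, and the value is $\pm1$. If $g=1$, the value is a sum of $p$ signs, which is odd. If $g$ is a non-zero translation, the value is $0$. So the set of zeros is $L\setminus N$ with $L=N\rtimes\mathbb F_p$. For a non-zero translation $v$, which is a $p$-cycle on the coordinates, the $N$-classes in $vN$ are the cosets of the sum-zero vectors, so there are two of them. The coordinate sum is a $G$-invariant, and $\mathbb F_p^\times$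 is transitive on non-zero translations. Hence $m(\chi)=2$, while $q=p$ is arbitrary. Also $N$ contains at least $2^p/(p(p-1))$ classes of $G$, a number that is unbounded. So bounding $|L/N|$, or counting the classes inside $N$, is not an option.

**Textbook facts.** The Fitting height is the least length of a normal series with nilpotent factors. Hence, for $Y\trianglelefteq X$, $h(X)\le h(Y)+h(X/Y)$; also $h(X)\le\log_2|X|$. Write $k(X)$ for the number of classes of $X$; an $X$-class is an orbit under conjugation by $X$. We use Landau's theorem: $|X|$ is bounded by a function of $k(X)$. We also use Brauer's lemma (Isaacs 6.32): an automorphism of an abelian group $X$ fixes equally many elements of $X$ and of $\operatorname{Irr}(X)$. By orbit counting, a group acting on an abelian group $X$ has equally many orbits on $X$ and on $\operatorname{Irr}(X)$.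

From now on $\chi$ vanishes on at most $n$ classes. By (1),
$$L\setminus N\ \text{ is a union of at most } n\ G\text{-classes.} \tag{3}$$

## 3. Few zeros force small stabilizers

**Lemma 1.** For $\lambda\in V^*$ let $S_\lambda\ge L$ be its stabilizer in $G$. Then $\sum_\lambda k(S_\lambda/L)\le n$, where $\lambda$ runs over representatives of the $G$-orbits on $V^*\setminus\{1\}$.

*Proof.* Consider the pairs $(gL,\eta)$ with $\eta\in\operatorname{Irr}(\Lambda_g)$. By properties 2 and 4 the map $x\mapsto(xL,e_x)$ from $G$ onto these pairs is equivariant and surjective. By property 1, pairs with $\eta\ne1$ come only from zeros of $\chi$. So there are at most $n$ orbits of $G$ on pairs $(gL,\eta)$ with $\eta\neq 1$.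

Fix $gL$. The orbits of such pairs lying over the class of $gL$ correspond to the orbits of $C_{G/L}(gL)$ on $\operatorname{Irr}(\Lambda_g)\setminus\{1\}$. By Brauer's lemma their number is the number of orbits of $C_{G/L}(gL)$ on $\Lambda_g\setminus\{1\}$. Summing over the classes of $G/L$, we get at most $n$ orbits of $G$ on pairs $(gL,\lambda)$ with $1\ne\lambda\in\Lambda_g$, that is, with $\lambda\ne1$ and $gL\in S_\lambda/L$. Counting these orbits by $\lambda$ first gives $\sum_\lambda k(S_\lambda/L)$. $\square$

For $\operatorname{GL}_2(3)$ above there is one orbit on $V^*\setminus\{1\}$, $|S_\lambda/L|=2$, and the sum is $2=m(\chi)$.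

By Landau there is $b=b(n)$ with $|S_\lambda/L|\le b$ for all $1\ne\lambda\in V^*$. Each term of the sum is at least $1$, so $G$ has at most $n$ orbits on $V^*\setminus\{1\}$ and, by Brauer, at most $n$ on $V\setminus\{0\}$.

**Stabilizers of vectors.** For $0\neq v\in V$ the stabilizer $S_v$ satisfies
$$|S_v/L|\le b^2. \tag{4}$$
Let $Q$ be a Hall $p'$-subgroup of $S_v/L$. It acts coprimely on $V$, so $V=[V,Q]\times C_V(Q)$ and $V/[V,Q]\cong C_V(Q)\ni v$ is non-trivial. A non-trivial character of $V/[V,Q]$ is a $Q$-fixed $\lambda\neq1$, so $|Q|\le b$. A Sylow $p$-subgroup of $S_v/L$ acts on the non-trivial $p$-group $V^*$, so it fixes some $\lambda\ne1$ and has order at most $b$.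

**Passing from $G$-classes to $L$-classes.** Every coset $xN$ with $x\in L\setminus N$ is a union of at most
$$m_0:=nb^2 \tag{5}$$
$L$-classes. Such a coset is $L$-invariant, since $L/N$ is abelian. By (3) it meets at most $n$ $G$-classes. If $g\in G$ conjugates one element of $xN$ to another, then $g$ fixes $v=xN$, so $g\in S_v$. Thus each $G$-class meets $xN$ in the empty set or one $S_v$-class, and an $S_v$-class splits into at most $|S_v:L|\le b^2$ $L$-classes.

**The linear group.** Let $C=C_G(V)\ge L$ and $H=G/C\le\operatorname{GL}(V)$. Since $C\le S_\lambda$, $|C/L|\le b$. An orbit of $H$ on $V^*\setminus\{1\}$ has at most $q-1$ elements and stabilizers of order at most $b$, and $H$ has at most $n$ orbits on $V\setminus\{0\}$. So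
$$|C/L|\le b,\qquad (q-1)/n\le|H|\le b(q-1), \tag{6}$$
and stabilizers in $H$ of non-zero vectors have order at most $b^2$.

**The case $n=1$ so far.** Lemma 1 gives one orbit with $k(S_\lambda/L)=1$, so $S_\lambda=L$, and we may take $b=m_0=1$. Then $G/L$ permutes $V^*\setminus\{1\}$ regularly, every coset $xN\ne N$ in $L$ is a single $L$-class, and $|C_L(x)|=|L|/|N|=q$ for $x\in L\setminus N$.

## 4. The group $G/L$: linear groups with few orbits

A **critical subgroup** of an $r$-group $S$ is a characteristic subgroup $D$ with $D/Z(D)$ elementary abelian and $C_S(D)=Z(D)$. Thompson's theorem (Gorenstein, *Finite Groups*, 5.3.11) says that one exists. For example, if $S$ is abelian or extraspecial, $D=S$ has these properties.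

The next lemma replaces Isaacs 2.31 (if $X/Z(\psi)$ is abelian, then $\psi(1)^2=|X:Z(\psi)|$) in a form valid over every algebraically closed field.

**Lemma 2.** Let $D$ be a group with $D/Z(D)$ abelian, and let $W$ be an irreducible $D$-module over an algebraically closed field on which $Z(D)$ acts faithfully. Then $(\dim W)^2=|D:Z(D)|$.

*Proof.* By Schur, $Z(D)$ acts by scalars. Let $t_1,\dots,t_w$ represent the cosets of $Z(D)$ in $D$, and let $\rho$ be the representation. By Burnside's density theorem $\rho(D)$ spans $\operatorname{End}(W)$; hence so do the $\rho(t_i)$. They are linearly independent: take a non-trivial relation with the fewest terms; it has at least two, say with indices $i\neq j$. For $y\in D$ we have $t_k^y=t_k[t_k,y]$ with $[t_k,y]\in Z(D)$, so conjugation by $\rho(y)$ multiplies $\rho(t_k)$ by the scalar of $[t_k,y]$. Since $t_it_j^{-1}\notin Z(D)$, some $y$ gives $[t_i,y]\ne[t_j,y]$, with different scalars by faithfulness. Conjugate the relation by $\rho(y)$ and subtract the scalar of $[t_i,y]$ times the relation; the term $i$ disappears and the term $j$ stays. This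 is a shorter non-trivial relation, a contradiction. So $w=(\dim W)^2$. $\square$

**Lemma 3.** There is $f_1=f_1(n)$ such that if $q>f_1$, then $V$ can be identified with $\mathbb F_q$ so that $H$ has a normal subgroup $A\le\mathbb F_q^\times$ (acting by multiplication) with $C_H(A)=A$, $H/A$ cyclic, $|H/A|\le d$ and $|A|\ge(q-1)/(nd)$. Consequently $h(H)\le\max\{2,\log_2(bf_1)\}$ in all cases.

*Proof.* **Homogeneity: large $q$ forces all normal subgroups of $H$ to act homogeneously.** Let $K_0\trianglelefteq H$ have homogeneous components $V_1,\dots,V_s$ on $V$, which $H$ permutes transitively. Vectors with different numbers of non-zero components lie in different orbits, so $s\le n$. If $s\ge2$, the orbit of a non-zero vector of $V_1$ lies in $\bigcup V_i$ and has size at most $nq^{1/2}$, so its stabilizer has order at least $(q-1)/(n^2q^{1/2})$. This is at most $b^2$, so $q$ is bounded in terms of $n$. So for large $q$ every normal subgroup acts homogeneously. An abelian normal subgroup then has a faithful irreducible module, and so is cyclic.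

**Setup: a field inside $\operatorname{End}(V)$.** Let $q$ be that large and let $A$ be a maximal abelian normal subgroup of $H$. Since $V_A$ is a sum of copies of one irreducible module, the commutative ring $K=\mathbb F_p[A]\subseteq\operatorname{End}(V)$ acts faithfully on that simple module. So $K$ is a field; let $|K|=p^s$ and $f=\dim_KV=d/s$. The group $C_1:=C_H(A)$ acts $K$-linearly. $H$ normalizes $A$, hence $K$, and $H/C_1$ acts faithfully on $K$ by field automorphisms; so $H/C_1$ is cyclic of order at most $s\le d$. If $B\le C_1$ is an abelian normal subgroup of $H$, then $AB$ is an abelian normal subgroup, so $B\le A$ by maximality. Also $A\le Z(C_1)$, and $O_p(H)=1$ because $V$ is a faithful irreducible module in characteristic $p$.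

**The subgroup $D$: it controls $C_1$.** For each prime $r$ let $D_r$ be a critical subgroup of $O_r(C_1)$, and put $D=A\prod_rD_r\trianglelefteq H$. As $Z(D_r)$ is an abelian normal subgroup of $H$ in $C_1$, $Z(D_r)\le A$; as $A$ is central in $C_1$, $Z(D_r)=D_r\cap A$. The $D_r$ centralize one another. So if $a\prod_r d_r$ is central in $D$, each $d_r$ is central in $D_r$ and lies in $A$. Hence $Z(D)=A$, and $D/A$ is the direct product of the elementary abelian groups $D_rA/A\cong D_r/Z(D_r)$. Put $w=|D/A|$.

Let $X=C_{C_1}(D)\trianglelefteq H$. Then $O_r(X)\le O_r(C_1)$ centralizes $D_r$, so $O_r(X)\le Z(D_r)\le A$. Hence $F(X)\le A$ is central in $X$. As $X$ is solvable, $X=C_X(F(X))\le F(X)\le A$. So $C_{C_1}(D)=A$.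

Let $c\in C_1$ act trivially on $D/A$. As $A$ is central in $C_1$, $y\mapsto[y,c]$ is a homomorphism $D\to A$ trivial on $A$, and sending $c$ to it is a homomorphism in $c$ with kernel $C_{C_1}(D)=A$. So the kernel of $C_1$ on $D/A$, modulo $A$, embeds in $\operatorname{Hom}(D/A,A)$. As $A$ is cyclic, it has at most $r$ elements of order dividing $r$, so this group has order at most $w$. Moreover $D/A$ is generated by at most $\log_2w$ elements, so $|\operatorname{Aut}(D/A)|\le w^{\log_2w}$. Hence
$$|C_1|\le|A|\,w^{1+\log_2w}. \tag{7}$$

**Bounding $w$.** Let $W$ be an irreducible constituent of the $D$-module $V\otimes_K\bar K$. Here $A=Z(D)$ acts by faithful scalars and $D/A$ is abelian, so Lemma 2 gives $w=(\dim W)^2\le f^2\le d^2$.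

**Conclusion.** If $f\ge2$, then $|A|\le|K|\le q^{1/2}$, and (6) and (7) give
$$(q-1)/n\le|H|\le d\,|C_1|\le d\cdot q^{1/2}\cdot d^{2+4\log_2d},\qquad d\le\log_2q.$$
As $(\log_2q)^{3+4\log_2\log_2q}$ grows more slowly than any positive power of $q$, this bounds $q$ in terms of $n$. Choose $f_1(n)\ge 1$ so large that for $q>f_1$ neither alternative occurs. Then $f=1$, so $K=\mathbb F_q$, $V$ is a one-dimensional $K$-space, and $C_1\le K^\times$ is abelian. It is normal in $H$ and contains $A$, so $C_1=A$. Hence $H/A$ is cyclic of order at most $d$ and $|A|\ge|H|/d\ge(q-1)/(nd)$. Now $H$ is metabelian and $h(H)\le2$. If $q\le f_1$, then $|H|\le bf_1$ by (6), and $h(H)\le\log_2(bf_1)$. $\square$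

Therefore
$$h(G/L)\le h(C/L)+h(H)\le\log_2b+\max\{2,\log_2(bf_1)\}, \tag{8}$$
and what is left is to bound $h(L)$.

## 5. Centralizers of $p$-elements outside $N$, and a first attempt at $h(L)$

We collect four facts on class counting. The first two hold for any $Y\trianglelefteq X$.

$$|C_{X/Y}(xY)|\le|C_X(x)|, \tag{9}$$
by column orthogonality, as $\operatorname{Irr}(X/Y)\subseteq\operatorname{Irr}(X)$.

$$\text{If } Y \text{ is solvable and a union of at most } k\ X\text{-classes, then } h(Y)\le k-1. \tag{10}$$
The terms of the Fitting series of $Y$ are normal in $X$; the term $1$ is one class and each further step adds at least one. In the same way every strictly ascending series of $X$-normal subgroups from $1$ to $Y$ has length at most $k-1$.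

For the other two, suppose that $N\trianglelefteq L$, that $L/N$ is an elementary abelian $p$-group of order $q$, that every coset $xN$ with $x\in L\setminus N$ is a union of at most $m$ $L$-classes, and that $Y\trianglelefteq L$, $Y\le N$. Then every coset of $N/Y$ in $L/Y$ other than $N/Y$ is a union of at most $m$ classes of $L/Y$. If $u_i$ represent these, then $\sum_i1/|C_{L/Y}(u_i)|=|N/Y|/|L/Y|=1/q$. So
$$\text{every such coset contains some } u \text{ with } |C_{L/Y}(u)|\le mq. \tag{11}$$

Let $y\in L/Y$ be a $p$-element outside $N/Y$, and $Q$ a normal $p'$-subgroup of $L/Y$ (so $Q\le N/Y$, as $L/N$ is a $p$-group). Then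
$$C_Q(y)\ \text{ is a union of at most } m \text{ classes of } C_{L/Y}(y). \tag{12}$$
Indeed, for $z,z'\in C_Q(y)$ both $yz$ and $yz'$ lie in $y(N/Y)$. If $(yz)^t=yz'$, comparison of $p$-parts and $p'$-parts gives $y^t=y$ and $z^t=z'$. So elements of $C_Q(y)$ in different $C_{L/Y}(y)$-classes give different classes in $y(N/Y)$.

Finally, Turull's theorem (*Fitting height of groups and of fixed points*, J. Algebra 86 (1984)): if a solvable group $B$ acts on a solvable group $X$ with $(|B|,|X|)=1$, then $h(X)\le h(C_X(B))+2\ell(B)$, where $\ell(B)$ is the number of prime factors of $|B|$ counted with multiplicity.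

**The attempt.** Take $x\in L\setminus N$ with $|C_L(x)|\le m_0q$, by (5) and (11), and let $y$ be its $p$-part, of order $p^a$. The $p'$-part of $x$ lies in $N$, so $y\in L\setminus N$. Let $Y'\le Y\le N$ be normal in $G$ with $Y/Y'$ a $p'$-group. By (12) and (10), $h(C_{Y/Y'}(y))\le m_0-1$, and Turull's theorem gives
$$h(Y/Y')\le(m_0-1)+2a. \tag{13}$$
A $p$-section has Fitting height at most $1$. So one hopes to cut $N$ into a bounded number of $p$-sections and $p'$-sections and add. Two things are missing. First, nothing so far bounds the number of alternations between $p$ and $p'$. Second, we need a bound for $a$. The only estimate at hand is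
$$p^a\le|C_L(x)|\le m_0p^d,\qquad\text{so}\qquad a\le d+\log_2m_0, \tag{14}$$
because $y\in\langle x\rangle\le C_L(x)$; and nothing said so far bounds $d$ in terms of $n$. The second difficulty remains even when $n=1$, where $m_0=1$ and $C_{Y/Y'}(y)=1$, but (14) says only $a\le d$. Observe, however, that Turull's bound involves $a$ and not $p^a$, so the size of $p$ does no harm.

The next section settles the first point, and with it the case of bounded $d$. For large $d$, Lemma 3 gives a nearly full cyclic group $A\le\mathbb F_q^\times$, and we shall use it to show that $L$ has a very restricted shape.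

**Constants.** Let $\beta\geq 1$ be a Landau bound: $k(X)\le m_0$ implies $|X|\le\beta$. Put $m=m_0\beta$ and $b'=b\beta$. Euler's function satisfies $\phi(d)^2\ge d/2$: both sides are multiplicative up to the factor $\tfrac12$, since $\phi(r^k)^2/r^k=r^{k-2}(r-1)^2$ is at least $1$ except when $r^k=2$, where it is $\tfrac12$. So there is $d_0=d_0(n)\ge9$ such that for all $d\ge d_0$:

* (C1) $2^d>\max\{f_1,\beta^2,m\}$;
* (C2) $d\ge b'$;
* (C3) $2^{\phi(d)-2}>nd^2$;
* (C4) $2^{d/4-1}\ge nd$;
* (C5) $2^{d/4-2}>2^{m+1}m^3(d+2\log_2m)$.

All constants depend only on $n$.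

## 6. Bounded $d$: sections in which no class splits

For $Y\trianglelefteq G$ with $Y\le N$, let $\nu(Y)$ be the number of $G/Y$-classes in $(L/Y)\setminus(N/Y)$. If $Y'\le Y$ are two such subgroups, then the classes for $Y'$ map onto those for $Y$, so $1\le\nu(Y)\le\nu(Y')\le n$. In $C_2\wr\operatorname{AGL}_1(p)$, for example, $\nu(N)=1$ and $\nu(1)=2$.

**Lemma 4.** If $Y'\le Y\le N$ are normal in $G$ and $\nu(Y)=\nu(Y')$, then $Y/Y'$ has a normal $p$-complement.

*Proof.* Passing to $G/Y'$, we may assume $Y'=1$. The surjection from $G$-classes in $L\setminus N$ to $G/Y$-classes in $(L/Y)\setminus(N/Y)$ is then a bijection, so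
$$xY\subseteq x^G\quad\text{for all }x\in L\setminus N, \tag{15}$$
and this is inherited by quotients of $G$ by normal subgroups contained in $Y$. Suppose that $Y/O_{p'}(Y)$ is not a $p$-group.

**Finding a complemented $p$-section.** Factor out $O_{p'}(Y)$; now $O_{p'}(Y)=1$ and $Y$ is not a $p$-group. Let $M=O_p(Y)<Y$ and $X/M=O_{p'}(Y/M)$. Since $O_p(Y/M)=1$ and $Y/M\ne1$ is solvable, $X/M\ne1$. By Schur–Zassenhaus $X=MQ$ with a $p'$-group $Q\ne1$. By Hall–Higman 1.2.3 (if $Y$ is solvable and $O_{p'}(Y)=1$, then $C_Y(O_p(Y))\le O_p(Y)$), $Q$ acts faithfully on $M$, hence non-trivially on $M/\Phi(M)$ by coprime action. The group $X$ acts on $M/\Phi(M)$ through $X/M\cong Q$, and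
$$M/\Phi(M)=[M/\Phi(M),X]\times C_{M/\Phi(M)}(X)$$
with both factors $G$-invariant and the first non-trivial. Factor out the preimage in $M$ of the second factor. Writing hats for the quotient, $\hat X=D\rtimes Q\trianglelefteq\hat G$, where $D\ne1$ is an elementary abelian $p$-group, normal in $\hat G$, contained in $\hat Y$, and $C_D(Q)=1$. The complements of $D$ in $\hat X$ are conjugate in $\hat X$, so the Frattini argument gives $\hat G=DY_0$ with $Y_0=N_{\hat G}(Q)$. Moreover $[D\cap Y_0,Q]\le D\cap Q=1$, so $D\cap Y_0\le C_D(Q)=1$.

**A $p$-element without fixed points.** Take a $p$-element $x\in L\setminus N$, with image $\hat x$, and let $x_0$ be the unique element of $\hat xD\cap Y_0$. As $D\le\hat N$, $x_0\in\hat L\setminus\hat N$. As $Y_0\cong\hat G/D$, $x_0$ is a $p$-element. By (15), $x_0D\subseteq x_0^{\hat G}$. Let $x_0^{y\delta}\in x_0D$ with $y\in Y_0$, $\delta\in D$. Conjugation by $\delta$ does not change cosets of $D$, so $x_0^y\in x_0D\cap Y_0=\{x_0\}$ and $x_0^{y\delta}=x_0^\delta$. Hence $x_0D=\{x_0^\delta\mid\delta\in D\}$, so $|D|=|D:C_D(x_0)|$ and $C_D(x_0)=1$. But a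 $p$-element has non-trivial fixed points on a non-trivial $p$-group, a contradiction. $\square$

**The bound for $d<d_0$.** Take $x,y,a$ as in Section 5; by (14), $a\le d_0+\log_2m_0$. Go down a $G$-chief series from $N$ to $1$. Along it $\nu$ does not decrease and takes values in $\{1,\dots,n\}$. So the series splits into at most $n$ intervals on which $\nu$ is constant, separated by at most $n-1$ single chief factors. For an interval from $Y$ down to $Y'$, Lemma 4 gives a normal $p$-complement of $Y/Y'$. It is characteristic in $Y/Y'$, hence normal in $G/Y'$. By (13) it has Fitting height at most $(m_0-1)+2a$, and the factor group above it is a $p$-group. So each interval contributes at most $m_0+2a$, and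
$$h(L)\le1+n\bigl(m_0+2d_0+2\log_2m_0\bigr)+(n-1). \tag{16}$$

## 7. Large $d$: shrinking $L$, and a prime that ignores small $p$-groups

From here to the end of Section 10, $d\ge d_0$. By (C1), $q\ge2^d>f_1$, so Lemma 3 supplies $A$.

For a prime $p$, $O^p(X)$ and $O^{p'}(X)$ denote the smallest normal subgroups with quotient a $p$-group and a $p'$-group respectively. For instance $O^2(S_3)=A_3$, $O^{2'}(S_3)=S_3$, $O^3(S_3)=S_3$, $O^{3'}(S_3)=A_3$.

**Step 1: replace $L$ by a smaller subgroup, so that every proper $G$-normal subgroup of it lies in the new $N$.** Let $\mathcal D$ be the set of $D\trianglelefteq G$ with $D\le L$ and $DN=L$. If $D\in\mathcal D$, then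
$$L/(D\cap N)=D/(D\cap N)\times N/(D\cap N),$$
with first factor isomorphic to $V$, hence abelian, and second isomorphic to $L/D$. For $x\in D\setminus N$ the image of $x$ is central, so the classes in the image of $xN$ correspond to those of $L/D$. By (5), $k(L/D)\le m_0$, so $|L/D|\le\beta$. Let $D_1,D_2\in\mathcal D$. As $V$ is irreducible, $(D_1\cap D_2)N$ is $N$ or $L$. If it were $N$, then $q\le|L:D_1\cap D_2|\le\beta^2$, against (C1). So $D_1\cap D_2\in\mathcal D$. Hence the intersection $L^*$ of all members of $\mathcal D$ lies in $\mathcal D$, and $|L/L^*|\le\beta$.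

Put $N^*=N\cap L^*$; then $L^*/N^*\cong V$ as a $G$-group. For $x\in L^*\setminus N^*$ the coset $xN^*=xN\cap L^*$ is a union of at most $m_0$ $L$-classes, because $L^*\trianglelefteq L$. Each of these splits into at most $\beta$ $L^*$-classes, so $xN^*$ is a union of at most $m_0\beta=m$ $L^*$-classes. Also $|C/L^*|\le b\beta=b'$ and $h(L)\le h(L^*)+\log_2\beta$. Finally, if $D\trianglelefteq G$, $D\le L^*$ and $D\not\le N^*$, then $DN=L$, so $D\in\mathcal D$ and $D=L^*$.

From now on write $L,N$ for $L^*,N^*$. The groups $C$, $H$, $A$ and the $G$-group $V\cong L/N$ are unchanged. Thus: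

$$\text{every proper subgroup of } L \text{ that is normal in } G \text{ is contained in } N; \tag{17}$$
$$\text{cosets } xN\ (x\in L\setminus N)\text{ are unions of at most } m\ L\text{-classes},\qquad|C/L|\le b'. \tag{18}$$

In particular $O^{p'}(L)=L$. Otherwise $O^{p'}(L)\le N$, and the $p'$-group $L/O^{p'}(L)$ would map onto the non-trivial $p$-group $L/N$.

**Step 2: a primitive prime inside $|A|$.** *There is a prime $\ell$ dividing $|A|$ with $\ell\nmid p^i-1$ for $1\le i<d$.* For $p=2$, $d=4$, the prime $5$ divides $2^4-1$ and none of $1,3,7$. For $p=2$, $d=6$ no prime divisor of $2^6-1=63$ has the second property: $\Phi_6(2)=3$ divides $2^2-1$, and $7=2^3-1$. So some care is needed.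

Let $\ell'$ be a prime dividing $\Phi_d(p)$. As $\Phi_d(0)=1$ for $d>1$, $\ell'\neq p$. Let $i$ be the order of $p$ modulo $\ell'$ and write $d=d'\ell'^j$ with $\ell'\nmid d'$. From $\Phi_{d'\ell'^j}(t)=\Phi_{d'}(t^{\ell'^j})/\Phi_{d'}(t^{\ell'^{j-1}})$ for $j\ge1$ we get $\Phi_d\equiv\Phi_{d'}^{\phi(\ell'^j)}$ modulo $\ell'$. So $p$ is a root of $\Phi_{d'}$ modulo $\ell'$. As $t^{d'}-1$ is separable modulo $\ell'$, $p$ is not also a root of $t^k-1$ for a proper divisor $k$ of $d'$. Hence $i=d'$.

Suppose $i<d$. Then $j\ge1$, and $\Phi_d(p)$ divides $(p^d-1)/(p^{d/\ell'}-1)=1+y+\dots+y^{\ell'-1}$ with $y=p^{d/\ell'}\equiv1$ modulo $\ell'$, as $i=d'$ divides $d/\ell'$. This number is not divisible by $\ell'^2$. For $\ell'$ odd write $y=1+c\ell'$; the sum is congruent to $\ell'+c\ell'\cdot\ell'(\ell'-1)/2\equiv\ell'$ modulo $\ell'^2$. If $\ell'=2$, then $p$ is odd and $d'=i=1$, so $d$ is a power of $2$ with $d\ge4$; then $y=p^{d/2}$ is an odd square and $1+y\equiv2$ modulo $4$. Moreover $i\mid\ell'-1$, so $\ell'$ exceeds all primes dividing $d'=i$, and $\ell'$ is the largest prime divisor of $d$.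 So there is at most one prime $\ell'$ with $i<d$; it divides $\Phi_d(p)$ exactly once, and $\ell'\le d$. Hence the part $\Psi$ of $\Phi_d(p)$ composed of the primes dividing no $p^i-1$ with $1\le i<d$ satisfies $\Psi\ge\Phi_d(p)/d$. Further,
$$\Phi_d(p)=\prod_{k\mid d}(p^k-1)^{\mu(d/k)}\ge p^{\phi(d)}\prod_{k\ge1}(1-2^{-k})>p^{\phi(d)}/4.$$
The first inequality comes from taking out $\prod p^{k\mu(d/k)}=p^{\phi(d)}$, dropping the factors $(1-p^{-k})^{-1}>1$, and using $p\ge2$. The second holds because $\prod_{k\ge2}(1-2^{-k})>1-\sum_{k\ge2}2^{-k}=\tfrac12$.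

If no prime divisor of $\Psi$ divided $|A|$, then, as $|A|$ and $\Psi$ are coprime divisors of $q-1$, $|A|$ would divide $(q-1)/\Psi$. This gives
$$(q-1)/(nd)\le|A|\le 4d(q-1)p^{-\phi(d)},$$
so $2^{\phi(d)-2}\le p^{\phi(d)}/4\le nd^2$, contrary to (C3). The claim follows.

**Step 3: the element $g$.** The order of $p$ modulo $\ell$ is $d$, so $d\mid\ell-1$ and $\ell\ge d+1>b'$ by (C2). An element of order $\ell$ in $A$ lies in no proper subfield, so it generates the field $\mathbb F_q$ and is irreducible on $V$. Since $|\operatorname{GL}_j(p)|$ is a power of $p$ times $\prod_{i\le j}(p^i-1)$, $\ell\nmid|\operatorname{GL}_j(p)|$ for $j<d$. Choose $g\in G$ of $\ell$-power order whose image in $H$ generates the subgroup of order $\ell$ of the cyclic group $A$ (take the $\ell$-part of any preimage of a generator). Then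
$$\text{every conjugate of } g \text{ acts trivially on each } p\text{-group of order} <q \text{ on which it acts.} \tag{19}$$
It acts trivially modulo the Frattini subgroup, hence trivially by coprimeness.

## 8. The $p$-quotient of $L$: $N=L'$, and a $p$-element of controlled order

**Step 1: $N=L'$.** The image of $\langle g\rangle$ in $H$ is characteristic in $A$, so $\langle g\rangle C\trianglelefteq G$. As $|C/L|\le b'<\ell$, $g$ centralizes $C/L$ (a permutation of $\ell$-power order of fewer than $\ell$ points is trivial), and $\ell\nmid|C/L|$. Hence $\langle g\rangle L/L$ meets $C/L$ trivially and is a Sylow $\ell$-subgroup, of order $\ell$, of $\langle g\rangle C/L$. It is centralized by $C/L$, so it is normal, hence characteristic, in $\langle g\rangle C/L$. So $\langle g\rangle L\trianglelefteq G$.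

It follows that $[L,\langle g\rangle L]L'\trianglelefteq G$. Since $L$ acts trivially on $L/L'$, this subgroup equals $[L,g]L'$. It is not contained in $N$, because $g$ acts non-trivially on $V$; by (17) it equals $L$. Since $O^{p'}(L)=L$, the abelian group $L/L'$ has no non-trivial $p'$-quotient, so it is a $p$-group. By coprime action $L/L'=[L/L',g]\times C_{L/L'}(g)$, so $C_{L/L'}(g)=1$. For $x\in L\setminus N$ the coset $xN$ consists of $|N:L'|$ cosets of $L'$, each of them $L$-invariant, so $|N/L'|\le m<q$ by (18) and (C1). By (19), $g$ centralizes $N/L'$. So $N/L'\le C_{L/L'}(g)=1$, that is,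
$$N=L'. \tag{20}$$

**Step 2: choosing $x$.** Let $R=O^p(L)\le N$ and $P=L/R$, a $p$-group. By (11) with $Y=R$, choose $x\in L\setminus N$ with
$$|C_P(\bar x)|\le mq,\qquad\bar x=xR. \tag{21}$$
A Sylow $p$-subgroup of $L$ maps onto $P$, so we may take $x$ to be a $p$-element in its coset $xR$; this coset misses $N$, as $R\le N$.

**Lemma 5.** $|\bar x|\le m^3p^2$.

*Proof.* **A central subgroup $E$ with a large factor above it.** Let $\Gamma$ be the normal closure of $gR$ in $G/R$ and let $E=C_P(\Gamma)$; both are normal in $G/R$. As $g$ is non-trivial on $V$, $[P,\Gamma]\not\le N/R$, and (17) gives $[P,\Gamma]=P$. Now $[E,\Gamma,P]=1$ and $[P,E,\Gamma]\le[E,\Gamma]=1$, so by the three subgroups lemma $[P,E]=[\Gamma,P,E]=1$, that is, $E\le Z(P)$. Also $E\ne P$, as $[P,\Gamma]=P\neq1$. Let $F/E$ be a minimal normal subgroup of $(G/R)/E$ contained in $P/E$. It is elementary abelian; it meets $Z(P/E)$ non-trivially, so it is central in $P/E$. If $|F/E|<q$, then by (19) all conjugates of $g$ centralize $F/E$. They also centralize $E$, so by coprimeness they centralize $F$; then $F\le C_P(\Gamma)=E$,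 a contradiction. So $|F/E|\ge q$.

**Counting.** Let $k$ be the order of $\bar x$ modulo $F$. Since $F/E$ is central in $P/E$, (9) gives
$$mq\ge|C_P(\bar x)|\ge|C_{P/E}(\bar xE)|\ge|\langle\bar xE\rangle F/E|\ge qk,$$
so $k\le m$. Moreover $\bar x^k\in F$, so $\bar x^{kp}\in E\le Z(P)$. Let $C_2$ be the preimage in $P$ of $C_{P/E}(\bar xE)$. For $y\in C_2$ the commutator $[\bar x,y]$ lies in the central subgroup $E$, so $y\mapsto[\bar x,y]$ is a homomorphism $C_2\to E$, with kernel $C_P(\bar x)$. As $|C_2|\ge q|E|$, its image $I$ has order at least $q|E|/(mq)=|E|/m$. Since $[\bar x,y]^{kp}=[\bar x^{kp},y]=1$, the exponent of $I$ divides $kp$. Now $\bar x^{kp}\in E$, its $|E:I|$-th power lies in $I$, and the $kp$-th power of that is $1$. So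
$$|\bar x|\le kp\cdot|E:I|\cdot kp\le m^3p^2.\qquad\square$$

This is the estimate that (14) failed to give: $|\bar x|=p^{a}$ with $a\le2+3\log_2m$, independent of $d$. But it concerns the image of $x$ in $P=L/R$. It will control $x$ itself if $R$ is a $p'$-group, and the next two sections prove that.

## 9. A lower bound for the dimensions of certain $G$-modules

**Lemma 6.** Let $r\ne p$ be a prime and $U$ an irreducible $\mathbb F_rG$-module with $R\le C_L(U)\ne L$. Then $\dim U\ge q^{1/4}$.

*Proof.* Suppose $\dim U<q^{1/4}$.

**Restriction to $L$, and a large stabilizer.** $L$ acts on $U$ through a $p$-group, as $R\le C_L(U)$, and $r\ne p$. So $U\otimes\bar{\mathbb F}_r$ is a semisimple $L$-module. Since $C_U(L)$ is a proper $G$-submodule of $U$, it is $0$, and $U\otimes\bar{\mathbb F}_r$ has no non-zero $L$-fixed points. It has fewer than $q^{1/4}$ isomorphism types of irreducible $L$-constituents, and $G$ permutes them. Let $W$ be one of them, $B\ge L$ the stabilizer in $G$ of its isomorphism type, so that $|G:B|<q^{1/4}$, and $J$ the kernel of $L$ on $W$. Then $J\ne L$, $J\trianglelefteq B$,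 and $\tilde P:=L/J$ is a $p$-group because $R\le J$.

**An element of $B$ irreducible on $V$.** Let $A_W$ be the intersection of $A$ with the image of $B$ in $H$; then $|A_W|\ge|A|/q^{1/4}$. As $p\nmid|A|$, we can choose a $p'$-element $z\in B$ inducing a generator of the cyclic group $A_W$ on $V$. By (C4), $q^{1/4}=p\cdot p^{d/4-1}\ge2nd$. So the order of $z$ on $V$ is at least
$$\frac{q-1}{nd\,q^{1/4}}\ge\frac{q^{3/4}}{2nd}\ge q^{1/2}.$$
A proper subfield of $\mathbb F_q$ has at most $q^{1/2}-1$ non-zero elements, so the image of $z$ lies in no proper subfield. So $z$ is irreducible on $V$.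

**The structure of $\tilde P$.** $JN/N$ is $z$-invariant, hence trivial or all of $V$. If $JN=L$, then as $N=L'$ the non-trivial $p$-group $L/J$ would be perfect, which is impossible. So $J\le N$, and therefore $\tilde P'=N/J$ and $\tilde P/\tilde P'\cong V$, with $z$ acting irreducibly. The center $\tilde Z=Z(\tilde P)$ acts on $W$ by faithful scalars, so it is cyclic. As $d\ge2$, $\tilde P/\tilde P'$ is not cyclic, so $\tilde P\ne\tilde Z$, that is, $\tilde P$ is non-abelian. Let $F=Z_2(\tilde P)>\tilde Z$. From $[F,\tilde P,\tilde P]=1$ the three subgroups lemma gives $[\tilde P',F]=1$. So $C_{\tilde P}(F)\ge\tilde P'$. It is $z$-invariant, and it is proper because $F\not\le\tilde Z$. By irreducibility $C_{\tilde P}(F)=\tilde P'$.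

**First case: $F\le\tilde P'$.** Then $F$ is abelian. Let $\mu$ be a linear character of $F$ over $\bar{\mathbb F}_r$ occurring in $W_F$; $\mu_{\tilde Z}$ is faithful. For $t\in\tilde P$, the conjugate of $\mu$ by $t$ equals $\mu$ iff $\mu$ is trivial on all $[u,t]$, $u\in F$. As these lie in $\tilde Z$, this holds iff $[F,t]=1$, iff $t\in\tilde P'$. So $\mu$ has $q$ conjugates, all occurring in $W_F$, and $\dim W\ge q$.

**Second case: $F\not\le\tilde P'$.** Then $F\tilde P'=\tilde P$ by irreducibility, and $F=\tilde P$ because $\tilde P'\le\Phi(\tilde P)$. So $\tilde P$ has class $2$ and $Z(\tilde P)=C_{\tilde P}(F)=\tilde P'$ has index $q$. By Lemma 2, $\dim W=q^{1/2}$.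

In both cases $\dim U\ge\dim W\ge q^{1/2}\geq q^{1/4}$, a contradiction. $\square$

## 10. The residual $R=O^p(L)$ is a $p'$-group

Let $T=O^{p'}(R)$ and suppose $T\ne1$. We produce a $G$-chief factor $M$ inside $T$ whose dimension is both large and small.

**Step 1: two chief factors $M$ and $U$.** Let $M=T/T_1$ be a $G$-chief factor. It is a $p$-group, since $O^{p'}(T)=T$. It is a normal Sylow $p$-subgroup of $R/T_1$, as $R/T$ is a $p'$-group. If $R$ centralized $M$, Schur–Zassenhaus would give $R/T_1=M\times Q_0$ with $Q_0$ a $p'$-group, contradicting $O^p(R)=R$. As $M$ is abelian, $T\le C_R(M)<R$. Choose $S\trianglelefteq G$ with $C_R(M)\le S<R$ and $U:=R/S$ a $G$-chief factor. As a quotient of $R/T$ it is an elementary abelian $r$-group for a prime $r\ne p$. Clearly $R$ acts trivially on $U$. If $L$ did too, $R/S$ would be a central Hall $p'$-subgroup of $L/S$, hence a direct factor, contradicting $O^{p'}(L)=L$. So Lemma 6 applies, and $\dim U\ge q^{1/4}$.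

**Step 2: a lower bound for $\Delta:=\dim_{\mathbb F_p}M$.** $R/C_R(M)$ embeds in $\operatorname{GL}_\Delta(p)$, and a Sylow $r$-subgroup $S_r$ of it maps onto $U$.

Over $\bar{\mathbb F}_p$ the group $S_r$ is monomial in a suitable basis. By Maschke it is enough to see that an irreducible module $W$ of an $r$-group $S$ is monomial, and we may take $W$ faithful and use induction on $|S|$. If $S$ is abelian, $\dim W=1$. Otherwise let $B/Z(S)$ have order $r$ and lie in $Z(S/Z(S))$. Then $B$ is abelian, normal and not central, so it does not act by scalars. By Clifford's theorem $W$ is induced from an irreducible module of the stabilizer of one eigencharacter of $B$. This stabilizer is a proper subgroup, and that module is monomial by induction.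

The diagonal subgroup of $S_r$ is an abelian $r$-group contained in $(\bar{\mathbb F}_p^\times)^\Delta$, so its elements of order dividing $r$ form a group of rank at most $\Delta$, and it needs at most $\Delta$ generators. The quotient is an $r$-subgroup of $\operatorname{Sym}_\Delta$. It has order at most $r^{(\Delta-1)/(r-1)}$, by the formula for the exponent of $r$ in $\Delta!$, so it needs at most $\Delta-1$ generators. As $U$ is an elementary abelian quotient of $S_r$,
$$q^{1/4}\le\dim U\le2\Delta. \tag{22}$$

**Step 3: the centralizer of $x$ in $L/T$ is not too large.** Let $x$ be the $p$-element of Section 8 and $\hat x=xT\in L/T$. As $R/T$ is a $p'$-group, Lemma 5 gives $|\hat x|=|xR|\le m^3p^2$. Let $X=C_{L/T}(\hat x)$ and $Q_0=X\cap R/T$. Then $X/Q_0$ embeds in $C_P(\bar x)$, so $|X/Q_0|\le mq$ by (21). By (12), with $Y=T$ and $Q=R/T$, $Q_0$ is a union of at most $m$ $X$-classes. Take an $X$-chief series $Q_0>Q_1>\dots>Q_s=1$ of $Q_0$; by (10), $s\le m-1$. The group $X/Q_i$ acts on the abelian group $Q_i/Q_{i+1}$ with at most $m$ orbits, so $|Q_i/Q_{i+1}|\le m|X/Q_i|$. With $c_i=m|X/Q_i|$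 this says $c_{i+1}\le c_i^2$, and $c_0\le m^2q$. Hence
$$m|X|=c_s\le(m^2q)^{2^m}. \tag{23}$$

**Step 4: an upper bound for $\Delta$.** In $L/T_1$ let $x_1=xT_1$. The coset $x_1M$ lies in $x_1(N/T_1)$ and so meets at most $m$ classes of $L/T_1$. An element of $L/T_1$ conjugating one element of $x_1M$ to another lies in the preimage $\tilde X$ of $X$. So $\tilde X$, which acts on $x_1M$, has at most $m$ orbits on it. For $u,v\in M$ we have $(x_1u)^v=x_1[x_1,v]u$, so the $M$-orbits on $x_1M$ are the cosets of $[M,x_1]$ in it. Their number is $|M:[M,x_1]|=|C_M(x)|$. The group $\tilde X/M\cong X$ permutes these $M$-orbits with at most $m$ orbits, so by (23)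
$$|C_M(x)|\le m|X|\le(m^2q)^{2^m}.$$
As $T$ acts trivially on $M$, $x$ acts on $M$ with $p$-power order $p^k\le e:=m^3p^2$. Then $(x-1)^{p^k}=0$ on $M$, so its Jordan blocks have size at most $e$; their number is $\dim C_M(x)$. Hence
$$\Delta\le e\dim C_M(x)\le m^3p^2\,2^m(d+2\log_2m). \tag{24}$$

**Step 5: contradiction.** By (22) and (24), $p^{d/4}\le2\Delta\le2^{m+1}m^3p^2(d+2\log_2m)$. As $d\ge9$, $p^{d/4-2}\ge2^{d/4-2}$, and this contradicts (C5). Hence $T=1$, that is, $R$ is a $p'$-group.

**The bound for $d\ge d_0$.** Now $R$ is a normal $p'$-subgroup of $L$ and $L/R=P$ is a $p$-group. The $p$-element $x\in L\setminus N$ has order $p^a=|xR|\le m^3p^2$, so $a\le2+3\log_2m$. By (12) and (10), $h(C_R(x))\le m-1$, and Turull's theorem for $\langle x\rangle$ acting on $R$ gives $h(R)\le m-1+2a$. Adding $1$ for $P$ and $\log_2\beta$ for the passage from the original $L$ to $L^*$, we get for the original $L$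
$$h(L)\le\log_2\beta+1+(m-1)+4+6\log_2m. \tag{25}$$

## 11. The bound for $h(G)$

We have $h(G)\le h(G/L)+h(L)$ with the original $L$. The first summand is bounded by (8), the second by (16) if $d<d_0$ and by (25) if $d\ge d_0$. The constants $b,f_1,m_0,\beta,m,d_0$ depend only on $n$, so $h(G)\le f(n)$ for a suitable function $f$. If $G$ is non-abelian, choose a non-linear $\chi$ with $m(\chi)=n(G)$; then $h(G)\le f(n(G))$. This proves the Theorem, and so Conjecture G. $\blacksquare$
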